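# A Hausdorff gap and a product that is not selectively separable

All spaces are regular Hausdorff ($T_3$). We write $A\subseteq^*B$ if $A\setminus B$ is finite and $A=^*B$ if $A\subseteq^*B\subseteq^*A$. "Almost all" means "all but finitely many".

## 1. Hausdorff's gap and two fans

Everything below is built on one combinatorial object.

**Fact (Hausdorff's theorem;** *Summen von $\aleph_1$ Mengen*, Fund. Math. 26 (1936)**).** There are $A_\alpha,C_\alpha\subseteq\omega$ $(\alpha<\omega_1)$ with $A_\alpha\subseteq^*A_\beta\subseteq^*C_\beta\subseteq^*C_\alpha$ for $\alpha<\beta$, such that no $M\subseteq\omega$ satisfies $A_\alpha\subseteq^*M\subseteq^*C_\alpha$ for all $\alpha$.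

Put $S_\alpha=A_\alpha$ and $I_\alpha=\omega\setminus C_\alpha$. Both sequences are $\subseteq^*$-increasing. Every $S_\alpha\cap I_\beta$ is finite: with $\gamma=\max(\alpha,\beta)$ we have $S_\alpha\subseteq^*A_\gamma\subseteq^*C_\gamma\subseteq^*C_\beta$. Since $M\subseteq^*C_\alpha$ says that $M\cap I_\alpha$ is finite, the last clause of the theorem reads:

> (G) No $M\subseteq\omega$ satisfies: $S_\alpha\subseteq^*M$ and $M\cap I_\alpha$ is finite, for all $\alpha<\omega_1$.

Contrast this with any countable part of the gap. If $\delta<\omega_1$, the set $M=S_\delta$ satisfies $S_\alpha\subseteq^*M$ for all $\alpha<\delta$, and $M\cap I_\varepsilon$ is finite for every $\varepsilon<\omega_1$. So the whole gap cannot be filled, but each countable part of it can. The proof converts this contrast into topology.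

**Normalization.** We want the $S_\alpha$ to grow by infinite amounts. For no $\alpha_0$ is $S_\beta=^*S_{\alpha_0}$ for all $\beta\ge\alpha_0$, since otherwise $M=S_{\alpha_0}$ contradicts (G). So we can choose recursively increasing $\alpha_\xi$ $(\xi<\omega_1)$ with $S_{\alpha_{\xi+1}}\setminus S_{\alpha_\xi}$ infinite, taking suprema at limits. For $\xi<\zeta$ the set $S_{\alpha_\zeta}\setminus S_{\alpha_\xi}$ contains almost all of $S_{\alpha_{\xi+1}}\setminus S_{\alpha_\xi}$, so it is infinite. Replacing $(S_\alpha)_\alpha$ by the cofinal subsequence $(S_{\alpha_\xi})_\xi$ preserves (G). So we assume from now on that $S_\beta\setminus S_\alpha$ is infinite for $\alpha<\beta$. Also some $I_\varepsilon$ is infinite, since otherwise $M=\omega$ contradicts (G).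

Put $B_\alpha=S_{\alpha+1}\setminus S_\alpha$, an infinite set. Then:

* (B1) if $\alpha<\delta$, then $B_\alpha\setminus S_\delta$ is finite, since $B_\alpha\subseteq S_{\alpha+1}\subseteq^*S_\delta$;
* (B2) if $\delta\le\alpha$, then $B_\alpha\cap S_\delta$ is finite, since $B_\alpha\cap S_\alpha=\emptyset$ and $S_\delta\subseteq^*S_\alpha$;
* (B3) if $\alpha\ne\alpha'$, then $B_\alpha\cap B_{\alpha'}$ is finite: for $\alpha<\alpha'$ we have $B_\alpha\subseteq^*S_{\alpha'}$ and $B_{\alpha'}\cap S_{\alpha'}=\emptyset$.

**Two fans.** Let $L=\{\lambda(\alpha,m):\alpha<\omega_1,\ m\in S_\alpha\}$ be a set of distinct symbols. Let $X_0=\omega\cup\{\infty\}$, where the points of $\omega$ are isolated and a set $U\ni\infty$ is open iff $I_\varepsilon\setminus U$ is finite for every $\varepsilon$. Let $Y_0=L\cup\{\infty'\}$, where the points of $L$ are isolated and a set $W\ni\infty'$ is open iff for every $\alpha$, $\lambda(\alpha,m)\in W$ for almost all $m\in S_\alpha$. Both spaces are $T_1$, and every open set containing the special point is also closed, so they are regular. Now let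
$$D_0=\{(m,\lambda(\alpha,m)):\alpha<\omega_1,\ m\in S_\alpha\}\subseteq X_0\times Y_0 .$$

First, $(\infty,\infty')\in\overline{D_0}$. Let $U\ni\infty$ and $W\ni\infty'$ be open and put $M=\omega\setminus U$. Each $M\cap I_\varepsilon$ is finite. If $D_0\cap(U\times W)=\emptyset$, then for every $\alpha$ almost all $m\in S_\alpha$ have $\lambda(\alpha,m)\in W$, hence $m\in M$. So $S_\alpha\subseteq^*M$ for all $\alpha$, against (G).

Second, no countable $D'\subseteq D_0$ has $(\infty,\infty')$ in its closure. Choose $\delta<\omega_1$ above all $\alpha$ that occur in $D'$, and put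
$$U=X_0\setminus S_\delta,\qquad W=\{\infty'\}\cup\{\lambda(\alpha,m):\alpha\ge\delta\text{ or }m\in S_\delta\}.$$
$U$ is open because all $S_\delta\cap I_\varepsilon$ are finite, and $W$ is open because $S_\alpha\subseteq^*S_\delta$ for $\alpha<\delta$. A pair $(m,\lambda(\alpha,m))\in D'\cap(U\times W)$ would have $m\notin S_\delta$ and, as $\alpha<\delta$, also $m\in S_\delta$.

So at the point $(\infty,\infty')$ the set $D_0$ is seen only by its uncountable subsets. We will spread this phenomenon over a whole product of separable spaces.

## 2. Selective separability of products of Fréchet spaces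

**Definition (SS).** A space $X$ is *selectively separable* (SS) if for each sequence $(D_n)_{n\in\omega}$ of dense subsets of $X$ there are finite sets $E_n\subseteq D_n$ such that $\bigcup_nE_n$ is dense in $X$.

**Definition (Fréchet).** A space $X$ is *Fréchet* (Fréchet–Urysohn) if whenever $x\in\overline A$, $A\subseteq X$, there is a sequence of points of $A$ converging to $x$.

**Definition ($\pi$-base).** A *$\pi$-base* is a family of nonempty open sets such that every nonempty open set contains a member of the family. A space with a countable $\pi$-base is said to have countable $\pi$-weight.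

For example, a space with a countable $\pi$-base $\{U_n:n\in\omega\}$ is SS: choose $E_n$ to consist of one point of $D_n\cap U_n$. The fans are Fréchet. If $\infty\in\overline A$ with $A\subseteq\omega$, then $A\cap I_\varepsilon$ is infinite for some $\varepsilon$ (otherwise $X_0\setminus A$ is a neighborhood of $\infty$), and an enumeration of $A\cap I_\varepsilon$ converges to $\infty$. If $\infty'\in\overline A$ with $A\subseteq L$, then $\{m:\lambda(\alpha,m)\in A\}$ is infinite for some $\alpha$, and these $\lambda(\alpha,m)$ converge to $\infty'$.

If one takes all $D_n$ equal to one set $D$, one sees that in an SS space every dense set contains a countable dense set. So a dense set without countable dense subsets refutes SS. This is what the gap is for.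

The problem, from "PROPER FORCING AXIOM AND SELECTIVE SEPARABILITY" (https://webpages.charlotte.edu/~adow/pfaSS.pdf), is this: is it consistent with ZFC that for all separable Fréchet spaces $X$ and $Y$ the product $X\times Y$ is SS? Two results may be quoted. It is consistent with ZFC that there are two countable Fréchet spaces whose product is not SS. On the other hand, the proper forcing axiom (PFA) implies that the product of any two countable Fréchet spaces is SS. For separable spaces the answer is no.

**Theorem A (ZFC).** There are regular Hausdorff Fréchet spaces $X,Y$, with $X$ countable and $Y$ separable of size $\omega_1$, and a dense $D\subseteq X\times Y$ all of whose countable subsets are nowhere dense in $X\times Y$. Hence $X\times Y$ is not SS.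

For the last sentence take $D_n=D$ for all $n$: for finite $E_n\subseteq D$ the set $\bigcup_nE_n$ is countable, so nowhere dense, so not dense. Thus ZFC refutes the statement "the product of any two separable regular Fréchet spaces is SS".

**Theorem B.**

1. (ZFC) There is a single separable regular Fréchet space $Z$, $|Z|=\omega_1$, with $Z^2$ not SS.
2. If $X$ has a countable $\pi$-base and $Y$ is SS, then $X\times Y$ is SS. Every separable Fréchet space is SS. Hence in Theorem A neither factor can have countable $\pi$-weight.
3. If PFA is consistent, then ZFC does not prove Theorem A with both factors countable; it does not even prove that some two countable regular Fréchet spaces have a product that is not SS.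

## 3. Countable $\pi$-bases, and why the fans are not enough

We first test the easiest products. This proves Theorem B(2) and shows which spaces are useless for Theorem A.

**Step 1 (one factor with a countable $\pi$-base).** Let $\{U_i:i\in\omega\}$ be a $\pi$-base of $X$, let $Y$ be SS, and let $D_n$ be dense in $X\times Y$. Split $\omega$ into infinite sets $A_i$ $(i\in\omega)$. For $n\in A_i$ the projection of $D_n\cap(U_i\times Y)$ to $Y$ is dense, because $D_n$ meets $U_i\times P$ for every nonempty open $P\subseteq Y$. Apply SS of $Y$ to these projections, $n\in A_i$, and lift the chosen points: there are finite $E_n\subseteq D_n\cap(U_i\times Y)$ $(n\in A_i)$ such that the projection of $\bigcup_{n\in A_i}E_n$ is dense in $Y$. Then $\bigcup_nE_n$ is dense: a nonempty open box $U\times P$ contains some $U_i\times P$, and this meets $\bigcup_{n\in A_i}E_n$.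

**Step 2 (a separable Fréchet space $Y$ is SS).** Let $D_n$ be dense and let $\{q_i:i\in\omega\}$ be dense in $Y$. For each $i$ we find an infinite $K_i\subseteq\omega$ and points $y^i_k\in D_k$ $(k\in K_i)$ converging to $q_i$. If $q_i$ is isolated it lies in every $D_k$; put $K_i=\omega$, $y^i_k=q_i$.

Let $q_i$ be not isolated. Choose $x_k\to q_i$ with $x_k\ne q_i$. Each $D_k\setminus\{q_i\}$ is dense, so there are $x_{k,j}\in D_k\setminus\{q_i\}$ with $x_{k,j}\to x_k$ as $j\to\infty$. Then $q_i\in\overline{\{x_{k,j}:k,j\in\omega\}}$, so some sequence from this set converges to $q_i$. Only finitely many of its terms lie in a given row $\{x_{k,j}:j\in\omega\}$; otherwise some subsequence would be constant with value $\ne q_i$, or would converge to $x_k\ne q_i$. So a subsequence takes its terms from distinct rows, which gives $K_i$ and the $y^i_k$.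

The finite sets $E_n=\{y^i_n:i\le n,\ n\in K_i\}\subseteq D_n$ have a union whose closure contains every $q_i$. So $\bigcup_nE_n$ is dense.

**Step 3 (consequence).** If one of two separable Fréchet spaces has a countable $\pi$-base, their product is SS. So in Theorem A neither factor can have countable $\pi$-weight. This proves Theorem B(2).

Step 3 tells us precisely what is wrong with the fans. In $X_0$ the singletons $\{m\}$, $m\in\omega$, form a countable $\pi$-base, because a neighborhood of $\infty$ contains almost all of some infinite $I_\varepsilon$. So no separable Fréchet partner of $X_0$ can work. And $Y_0$ is not even separable, since it has uncountably many isolated points. We therefore make two repairs. To destroy isolated points, we repeat each fan at every point of a tree. To make the second space separable, we hang below the uncountably many points $\lambda(\alpha,m)$ a countable set that is dense, and here the almost disjoint sets $B_\alpha$ come in. After these repairs regularity is no longer obvious, and it will take most of the work.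

## 4. Topologies defined by convergent sequences

Both spaces will be given by declaring which sequences converge. Here is what must be checked.

Suppose a set carries a relation "$t_j\to z$" ($(t_j)_{j\in\omega}$ a sequence of points, $z$ a point) that is inherited by subsequences. Call $F$ *closed* if $t_j\in F$ for all $j$ and $t_j\to z$ imply $z\in F$. The empty set, the whole space and intersections of closed sets are closed; so are finite unions, since a sequence in $F_1\cup F_2$ has a subsequence in one of the $F_i$. So this is a topology.

If $t_j\to z$, then $(t_j)$ converges to $z$ topologically: if $U\ni z$ is open and infinitely many $t_j\notin U$, these form a sequence in the closed complement of $U$ with limit $z\in U$, a contradiction. Consequently,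

> (Op) $U$ is open iff $t_j\to z\in U$ implies $t_j\in U$ for almost all $j$.

Indeed, if the condition holds, no sequence in the complement of $U$ has a limit in $U$.

**Proposition 1.** Suppose moreover that

> (It) if $z_i\to z$ and $t_{i,k}\to z_i$ as $k\to\infty$ for each $i$, then there are $k_i$ with $(t_{i,k_i})_i\to z$.

Then $\overline A=A\cup\{\text{limits of sequences from }A\}$ for every $A$. So the space satisfies the condition in the definition of Fréchet.

**Proof.** Let $[A]$ be the set on the right. Clearly $A\subseteq[A]\subseteq\overline A$. To see that $[A]$ is closed, let $z_i\in[A]$, $z_i\to z$. Pass to a subsequence such that all $z_i\in A$, or every $z_i$ is a limit of a sequence from $A$. In the first case $z\in[A]$ by definition, in the second by (It). $\square$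

**Notation.** For finite sequences, $s\subseteq t$ means that $s$ is an initial segment of $t$; then $t\setminus s:=\{t(i):|s|\le i<|t|\}$, a finite set of entries. So $t\setminus s=(z\setminus s)\cup(t\setminus z)$ if $s\subseteq z\subseteq t$. Let $t|i$ be the initial segment of length $i$. Two initial segments of one sequence are comparable; this is used constantly.

## 5. The countable space $X=\omega^{<\omega}$

Here the fan $X_0$ is repeated at every node of a tree. Let $t_j\to s$ iff $t_j\supsetneq s$ for all $j$, $\min(t_j\setminus s)\to\infty$, and for some $\varepsilon<\omega_1$ (the *witness*), $t_j\setminus s\subseteq I_\varepsilon$ for almost all $j$. For example, if $I_\varepsilon$ is infinite, then $s^\frown m\to s$ as $m\to\infty$ in $I_\varepsilon$. As some $I_\varepsilon$ is infinite, $X$ has no isolated points.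

**Step 1 ($X$ is Fréchet).** We verify (It). Let $z_i\to z$ be witnessed by $\varepsilon$, let $t_{i,k}\to z_i$ (as $k\to\infty$) be witnessed by $\varepsilon_i$, and let $\varepsilon^*<\omega_1$ be above all of these countably many ordinals. Since $I_\varepsilon\subseteq^*I_{\varepsilon^*}$ and $\min(z_i\setminus z)\to\infty$, we get $z_i\setminus z\subseteq I_{\varepsilon^*}$ for almost all $i$. In the same way we can choose, for each $i$, a $k_i$ such that $t_{i,k_i}\setminus z_i\subseteq I_{\varepsilon^*}$ and all its elements are $\ge i$. Then $t_{i,k_i}\setminus z=(z_i\setminus z)\cup(t_{i,k_i}\setminus z_i)$ shows $t_{i,k_i}\to z$.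

**Step 2 (cones are clopen, points are closed).** Let $[u]=\{t:u\subseteq t\}$ and $t_j\to s$. If all $t_j\in[u]$, then $s$ and $u$ are comparable; $s\subsetneq u$ would give $u(|s|)\in t_j\setminus s$ for all $j$, contradicting $\min(t_j\setminus s)\to\infty$; so $u\subseteq s$, that is, $s\in[u]$. Hence $[u]$ is closed. If $s\in[u]$, then $t_j\supseteq s\supseteq u$; so $[u]$ is open by (Op). A constant sequence $t_j=t\supsetneq s$ has $\min(t\setminus s)\not\to\infty$, so constant sequences have no limit, singletons are closed and $X$ is $T_1$.

**Step 3 ($X$ is regular).** Let $F$ be closed, $s\notin F$. We delete from the cone of $s$ the cones of all points of $F$ and show that the result is clopen. Put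
$$V=[s]\setminus\bigcup\{[u]:u\in F,\ s\subseteq u\}.$$
Then $s\in V$ (if $s\in[u]$ and $s\subseteq u$, then $u=s\notin F$), $V\cap F=\emptyset$, and $X\setminus V$ is a union of open sets. Suppose $V$ is not open: $t_j\to p\in V$ with infinitely many $t_j\notin V$. Since $t_j\in[p]\subseteq[s]$, for these $j$ there is $i_j$ with $|s|\le i_j\le|t_j|$ and $t_j|i_j\in F$. Since $p\in V$, $i_j\le|p|$ is impossible (it would give $p\in[t_j|i_j]$), so $i_j>|p|$. As $(t_j|i_j)\setminus p\subseteq t_j\setminus p$, along these $j$ we have $t_j|i_j\to p$. So $p\in F$, contradicting $V\cap F=\emptyset$.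

So $X$ is countable, zero-dimensional and $T_1$, in particular regular Hausdorff, and it is Fréchet. The fact used at the end of Step 3 is that truncating a convergent sequence keeps it convergent. It will be needed again for $Y$, where it is not sufficient.

## 6. The space $Y$: nodes, leaves and conflicts

Let $N=\omega\times\omega$ and $T=N^{<\omega}$. Take $L$ as in Section 1, disjoint from $N$, and put
$$Y=T\cup\{w^\frown\lambda:w\in T,\ \lambda\in L\}.$$
Members of $T$ are *nodes*, the others *leaves*. The *level* of $(k,m)$ and of $\lambda(\alpha,m)$ is $m$. The set $T$ is countable and will be dense: the nodes $w^\frown(k,m)$ will converge to the leaf $w^\frown\lambda(\alpha,m)$ as $k\to\infty$ in $B_\alpha$. The leaves $w^\frown\lambda(\alpha,m)$ will converge to $w$ as $m\to\infty$ in $S_\alpha$, as in the fan $Y_0$. If $Y$ is to be Fréchet, some sequences of extensions $w^\frown(k_i,m_i)$ must then converge to $w$ as well. Which ones?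

The answer is dictated by the set $W$ of Section 1, which must have an open analogue for each $\delta<\omega_1$. That set excludes $\lambda(\alpha,m)$ when $\alpha<\delta$ and $m\notin S_\delta$. If it admits a leaf, it must admit almost all $(k,m)$ with $k\in B_\alpha$. The pair $(k,m)$ does not remember $\alpha$, but (B1) and (B2) say that for almost all $k\in B_\alpha$, $k\in S_\delta$ iff $\alpha<\delta$. So "$k\in S_\delta$" can stand in for "$\alpha<\delta$".

**Definition (conflict).** Let $\delta<\omega_1$.

* $(k,m)$ *conflicts* with $\delta$ iff $k\in S_\delta$ and $m\notin S_\delta$.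
* $\lambda(\alpha,m)$ *conflicts* with $\delta$ iff $\alpha<\delta$ and $m\notin S_\delta$.

A finite $v\subseteq N\cup L$ conflicts with $\delta$ if one of its elements does. Write $v\ge c$ if $k,m\ge c$ for all $(k,m)\in v\cap N$ and $m\ge c$ for all $\lambda(\alpha,m)\in v$.

**Definition (null).** A sequence $(v_j)$ of (possibly empty) finite subsets of $N\cup L$ is *null* if

* (N1) for every $c$, $v_j\ge c$ for almost all $j$;
* (N2) for some $\gamma<\omega_1$ (the *witness*), for almost all $j$ all levels of $v_j$ lie in $S_\gamma$;
* (N3) for every $\delta<\omega_1$, $v_j$ does not conflict with $\delta$ for almost all $j$.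

Subsequences of null sequences are null, and so are sequences $(v'_j)$ with $v_j'\subseteq v_j$, $(v_j)$ null. The role of (N2) is to cut the uncountably many tests in (N3) down to countably many. Given (N1) and (N2) with witness $\gamma$:

> (1) For every $\delta\ge\gamma$, for almost all $j$ all levels of $v_j$ lie in $S_\delta$, because $S_\gamma\subseteq^*S_\delta$ and levels tend to $\infty$. An element whose level is in $S_\delta$ does not conflict with $\delta$. So (N3) needs checking only for $\delta<\gamma$, and every $\delta\ge\gamma$ is also an (N2)-witness.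

**Examples.** (i) $\{\lambda(\alpha,m)\}$, with $m$ running through an infinite $S_\alpha$, is null. (N1) is clear, (N2) holds with $\gamma=\alpha$, and for $\delta<\alpha$ there is no conflict since $\alpha\ge\delta$. (ii) $\{(m,m)\}$, $m$ running through an infinite $S_\alpha$, is null: $(m,m)$ conflicts with nothing. (iii) Let $k_j\in B_0$ and $m_j\in B_1$ be strictly increasing. Then $\{(k_j,m_j)\}$ satisfies (N1), and (N2) with $\gamma=2$, but every term conflicts with $\delta=1$, since $k_j\in S_1$ and $m_j\notin S_1$. So it is not null.

**Definition (convergence in $Y$).**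

* (a) $t_j\to s\in T$ iff $t_j\supsetneq s$ for all $j$ and $(t_j\setminus s)_j$ is null.
* (b) $t_j\to s^\frown\lambda(\alpha,m)$ iff for all $j$: $t_j\supseteq s^\frown(k_j,m)$ with $k_j\in B_\alpha$, $k_j\to\infty$, and $(t_j\setminus s^\frown(k_j,m))_j$ is null.

The *base* of $t_j$ (relative to this limit) is $s$ in case (a), and $s^\frown(k_j,m)$ in case (b). Bases are nodes. The relation is inherited by subsequences.

## 7. $Y$ is separable, $T_1$ and satisfies (It)

**Lemma 1 (diagonalization).** Let $u_{i,k}$ $(i,k\in\omega)$ be finite subsets of $N\cup L$ and let $\gamma<\omega_1$ be such that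

* (D1) for every $c$, for almost all $i$, for almost all $k$: $u_{i,k}\ge c$;
* (D2) for almost all $i$, for almost all $k$: all levels of $u_{i,k}$ are in $S_\gamma$;
* (D3) for every $\delta<\gamma$, for almost all $i$, for almost all $k$: $u_{i,k}$ does not conflict with $\delta$.

Then there are $k_i$ such that $(u_{i,k_i})_i$ is null.

**Proof.** As $\gamma$ is countable, (D1)–(D3) contain only countably many requirements on $u_{i,k}$; list them as $R_0,R_1,\dots$. Choose $k_i$ so large that $u_{i,k_i}$ satisfies every $R_l$, $l\le i$, for which it is true that almost all $u_{i,k}$ (in $k$) satisfy $R_l$. Given $l$, this truth holds for almost all $i$, so $R_l$ holds for $u_{i,k_i}$ for almost all $i$. This gives (N1), (N2) with witness $\gamma$, and (N3) for $\delta<\gamma$; for the remaining $\delta$ use (1). $\square$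

**Lemma 2.** (It) holds in $Y$; moreover, if $z_i\to z$ with bases $s_i$, then the $k_i$ can be chosen so that $t_{i,k_i}\to z$ with the same bases $s_i$.

**Proof.** Let $v_i=z_i\setminus s_i$, a null sequence with witness $\gamma_0$, and let $t_{i,k}\to z_i$ as $k\to\infty$. We describe $u_{i,k}:=t_{i,k}\setminus s_i$.

If $z_i\in T$, put $w_{i,k}=t_{i,k}\setminus z_i$, which is null in $k$; then $u_{i,k}=v_i\cup w_{i,k}$.

If $z_i=y_i{}^\frown\lambda(\alpha_i,m_i)$, then $s_i\subseteq y_i$, as $s_i$ is a node. We have $t_{i,k}\supseteq y_i{}^\frown(l_{i,k},m_i)$ with $l_{i,k}\in B_{\alpha_i}$, $l_{i,k}\to\infty$ as $k\to\infty$, and $w_{i,k}:=t_{i,k}\setminus(y_i{}^\frown(l_{i,k},m_i))$ is null in $k$. Then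
$$u_{i,k}=(y_i\setminus s_i)\cup\{(l_{i,k},m_i)\}\cup w_{i,k},\qquad v_i=(y_i\setminus s_i)\cup\{\lambda(\alpha_i,m_i)\}.$$

Let $\gamma<\omega_1$ be above $\gamma_0$ and above witnesses for all the sequences $(w_{i,k})_k$. We check the hypotheses of Lemma 1.

(D1): for almost all $i$ we have $v_i\ge c$, and for every $i$, $w_{i,k}\ge c$ for almost all $k$. In the second case $m_i\ge c$ because $m_i$ is a level of $v_i$, and $l_{i,k}\ge c$ for almost all $k$.

(D2): by (1), $\gamma$ is a witness for $(v_i)_i$ and for each $(w_{i,k})_k$; and $m_i$ is a level of $v_i$.

(D3): fix $\delta$. For almost all $i$, $v_i$ does not conflict with $\delta$; and for each $i$, $w_{i,k}$ does not conflict with $\delta$ for almost all $k$. In the second case it remains to treat $(l_{i,k},m_i)$, when $\lambda(\alpha_i,m_i)\in v_i$ does not conflict with $\delta$. Either $m_i\in S_\delta$, and then $(l_{i,k},m_i)$ does not conflict; or $\alpha_i\ge\delta$, and then $l_{i,k}\notin S_\delta$ for almost all $k$ by (B2), so $(l_{i,k},m_i)$ does not conflict for almost all $k$.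

Lemma 1 gives $k_i$ with $(t_{i,k_i}\setminus s_i)_i$ null. Also $t_{i,k_i}\supseteq s_i$, and if $z\in T$, then $t_{i,k_i}\supsetneq z$: in the first case $t_{i,k_i}\supsetneq z_i\supsetneq z$, in the second $z=s_i\subseteq y_i$. So $t_{i,k_i}\to z$ with the same bases $s_i$. $\square$

By Proposition 1, closures in $Y$ are obtained by adding limits of sequences. So $Y$ is Fréchet as soon as it is known to be regular Hausdorff.

**Lemma 3.** (i) For $u\in T$, the cone $[u]=\{t\in Y:u\subseteq t\}$ is clopen. (ii) $Y$ is $T_1$; in fact constant sequences have no limit. (iii) For $z=s^\frown\lambda(\alpha,m)$ and $n\in\omega$, the set $G_n(z)=\{z\}\cup\bigcup\{[s^\frown(k,m)]:k\in B_\alpha,\ k\ge n\}$ is clopen. (iv) $T$ is dense, so $Y$ is separable.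

**Proof.** (i) Let $t_j\to z$, all $t_j\in[u]$. If $z=s\in T$, then $s,u$ are comparable, and $s\subsetneq u$ would put $u(|s|)$ into every $t_j\setminus s$, contradicting (N1); so $u\subseteq s$. If $z=s^\frown\lambda(\alpha,m)$ and $|u|>|s|$, then $u(|s|)=(k_j,m)$ for all $j$, contradicting $k_j\to\infty$; so $u\subseteq s\subseteq z$. Hence $[u]$ is closed. If $z\in[u]$ and $t_j\to z$, then $u\subseteq s\subseteq t_j$, where $z=s$ or $z=s^\frown\lambda$ with $s\in T$ (in the second case $u\subseteq s$ because $u$ is a node). So $[u]$ is open.

(ii) A constant sequence cannot converge to a node $s$, by (N1) and $t_j\setminus s\ne\emptyset$; nor to a leaf, since $k_j\to\infty$.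

(iii) Open: cones are open, and if $t_j\to z$, then $t_j\in[s^\frown(k_j,m)]$ with $k_j\in B_\alpha$ and $k_j\ge n$ for almost all $j$; use (Op). Closed: let $t_j\in G_n(z)$, $t_j\to p$. By (ii), $t_j=z$ for only finitely many $j$, so we may assume $t_j\supseteq s^\frown(k_j,m)$, $k_j\in B_\alpha$, $k_j\ge n$. If some value $k_j=k$ occurs infinitely often, then $p\in[s^\frown(k,m)]$ by (i). Otherwise we may assume $k_j\to\infty$.

Suppose $p=u\in T$. Then $s\subsetneq u$ is impossible, since then $u(|s|)=(k_j,m)$ for all $j$. So $u\subseteq s$, and $t_j\setminus u$ contains $(k_j,m)$, of level $m$, for all $j$, contradicting (N1).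

So $p=u^\frown\lambda(\beta,q)$ and $t_j\supseteq u^\frown(l_j,q)$, $l_j\to\infty$, $l_j\in B_\beta$. If $s\subsetneq u$, the fixed entry $u(|s|)$ equals $(k_j,m)$ for all $j$; if $u\subsetneq s$, the fixed entry $s(|u|)$ equals $(l_j,q)$ for all $j$; both are impossible. So $u=s$, $q=m$, and $l_j=k_j\in B_\alpha\cap B_\beta$ takes infinitely many values. By (B3), $\beta=\alpha$, so $p=z\in G_n(z)$.

(iv) $w^\frown(k,m)\to w^\frown\lambda(\alpha,m)$ as $k\to\infty$ in $B_\alpha$ (the remainders are empty), and $T$ is countable. $\square$

## 8. Regularity of $Y$

Let $F\subseteq Y$ be closed and $z\notin F$. We want disjoint open sets $V\ni z$ and $O\supseteq F$.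

**First attempt.** Imitate Section 5: delete from a clopen neighborhood of $z$ the cones of all nodes in $F$ and, for each leaf $x=w^\frown\lambda(\alpha,m)\in F$, a clopen neighborhood of $x$, say $G_0(x)$. The complement of the result is open. But the result itself may fail to be open, as the following example shows (it is not used later).

Start from a normalized gap. For $j\in\omega$ choose $m_j\in B_j\cap S_\omega$ and $k_j\in B_{j+1}\cap S_\omega$, both greater than $j$, with $m_j\notin S_i$ for $i\le j$ and $k_j\notin S_i$ for $i\le j+1$. This is possible by (B1) and (B2). Let $A=\{m_j:j\in\omega\}\cup\{k_j:j\in\omega\}$, and insert $S_\omega\setminus A$ as a new set between the $S_i$, $i<\omega$, and $S_\omega$: put $S'_i=S_i$, $S'_\omega=S_\omega\setminus A$, $S'_{\omega+1+\xi}=S_{\omega+\xi}$. Since $S_i\cap A\subseteq\{m_j:j<i\}\cup\{k_j:j+1<i\}$ is finite, the new sequence is still $\subseteq^*$-increasing. Its differences are infinite ($S'_\omega\setminus S_i$ contains almost all of $B_i$, and $S_\omega\setminus S'_\omega=A$). All intersections with the $I_\beta$ are finite, and (G) holds since the old sets are still present.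 Build $Y$ from the new gap; the sets $B_i$, $i<\omega$, are unchanged.

Let $F=\{\langle\lambda(j+1,m_j)\rangle:j\in\omega\}$. Here $m_j\in S_{j+1}$, so these leaves exist. Every $\lambda(j+1,m_j)$ conflicts with $\omega$, because $m_j\notin S'_\omega$. So no sequence from $F$ converges to $\emptyset$, and no sequence from $F$ converges to any other point, since limits that are nodes must be proper initial segments of the terms, and sequences converging to a leaf have terms with an entry of $N$ in them. Thus $F$ is closed and $\emptyset\notin F$. But $(\{(k_j,m_j)\})_j$ is null. (N1) holds. All levels lie in $S'_{\omega+1}=S_\omega$, so by (1) only $\delta\le\omega$ matter. For $\delta=i<\omega$ we have $k_j\notin S_i$ once $j+1\ge i$, and for $\delta=\omega$ we have $k_j\notin S'_\omega$. So $\langle(k_j,m_j)\rangle\to\emptyset$, while $\langle(k_j,m_j)\rangle\in G_0(\langle\lambda(j+1,m_j)\rangle)$ was deleted.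

**How to get past this.** In the example, $k_j\in B_{j+1}\setminus S'_\omega$, although $B_{j+1}\subseteq^*S'_\omega$. By deleting $[w^\frown(k,m)]$ only for large enough $k\in B_\alpha$ one makes the position of $k$ with respect to more and more $S_\delta$ agree with the position of $\alpha$ with respect to $\delta$. If only countably many leaves are involved, thresholds for $k$ can be chosen by a diagonal argument. If uncountably many $\lambda(\alpha,m)$, for fixed $w$ and $m$, belong to leaves in $F$, thresholds are hopeless, but also unnecessary: among so many $\alpha$ there is one above any given witness $\gamma$, and for such $\alpha$ the tests $\delta\le\gamma$ are passed automatically. In that case we may delete everything at level $m$ above $w$. In both cases the point is the same: if deleted nodes converge to $p$, then leaves of $F$ converge to $p$.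

**Step 1 (roots).** This step fixes the clopen neighborhood of $z$ in which we work. If $z=s\in T$, put $R=\{s\}$, $\Omega=[s]$. If $z=s^\frown\lambda(\alpha,m)$, only finitely many $s^\frown(k,m)$, $k\in B_\alpha$, are in $F$, since otherwise $z\in F$. Fix $n$ such that $R=\{s^\frown(k,m):k\in B_\alpha,\ k\ge n\}$ misses $F$, and put $\Omega=G_n(z)$. In both cases:

* $\Omega$ is clopen, and the *roots* $r\in R$ are pairwise incomparable nodes not in $F$;
* every point of $\Omega$, except $z$ if $z$ is a leaf, extends a unique root, and every point extending a root is in $\Omega$;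
* if $z$ is a leaf, it extends no root.

Let $H=T\cap\Omega$, the set of nodes extending a root. It is countable.

**Step 2 (sorting the leaves of $F$).** Here we separate uncountable from countable. For $w\in H$ let
$$\Lambda_w=\{\lambda\in L:w^\frown\lambda\in F\},\qquad Z_w=\{m:\{\alpha:\lambda(\alpha,m)\in\Lambda_w\}\text{ is uncountable}\}.$$
For each of the countably many pairs $(w,m)\in H\times\omega$ with $m\notin Z_w$, the set of $\alpha$ with $\lambda(\alpha,m)\in\Lambda_w$ is countable. So there is an infinite $\eta<\omega_1$ such that $\lambda(\alpha,m)\in\Lambda_w$, $m\notin Z_w$ imply $\alpha<\eta$. The set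
$$\Theta=\{(w,\alpha,m):w\in H,\ m\notin Z_w,\ \lambda(\alpha,m)\in\Lambda_w\}$$
is countable. Fix an injection $\#:\Theta\to\omega$ and an enumeration $\eta=\{\delta_l:l\in\omega\}$.

**Step 3 (thresholds).** For $\theta=(w,\alpha,m)\in\Theta$ we have $\alpha<\eta$, so by (B1), applied to $\eta$ and to finitely many $\delta_l$, there is $n_\theta$ such that every $k\in B_\alpha$ with $k\ge n_\theta$ satisfies

> (2) $k\in S_\eta$, and $k\in S_{\delta_l}$ for every $l\le\#\theta$ with $\alpha<\delta_l$.

**Step 4 (what is deleted above $w$).** For $w\in H$ put
$$M_w=\{(k,m)\in N:m\in Z_w\}\cup\bigcup_{\theta=(w,\alpha,m)\in\Theta}\{(k,m):k\in B_\alpha,\ k\ge n_\theta\},$$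
$$\Lambda^*_w=\{\lambda(\alpha,m)\in L:(B_\alpha\times\{m\})\cap M_w\text{ is infinite}\}.$$
The entries in $M_w$ are forbidden after $w$. Leaves that are limits of forbidden nodes must be forbidden too, and $\Lambda_w^*$ collects these. If $\lambda(\alpha,m)\in\Lambda_w$, then $B_\alpha\times\{m\}\subseteq^*M_w$, whether $m\in Z_w$ or $(w,\alpha,m)\in\Theta$. So $\Lambda_w\subseteq\Lambda^*_w$.

**Step 5 (the open set $O\supseteq F$).** Let $O$ be the union of $Y\setminus\Omega$, all $[t]$ with $t\in F\cap H$, and all sets
$$\{w^\frown\lambda(\alpha,m)\}\cup\bigcup\{[w^\frown(k,m)]:k\in B_\alpha,\ (k,m)\in M_w\}\qquad(w\in H,\ \lambda(\alpha,m)\in\Lambda_w).$$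
The last sets are open by (Op), because they contain $[w^\frown(k,m)]$ for almost all $k\in B_\alpha$. So $O$ is open. Moreover $F\subseteq O$: nodes in $F\cap\Omega$ lie in $F\cap H$, and a leaf in $F\cap\Omega$ differs from $z$, so it extends a root and has the form $w^\frown\lambda$ with $w\in H$, $\lambda\in\Lambda_w$.

**Step 6 (the set $V\ni z$).** For $t\in\Omega$ extending a root $r$, let $t\in V$ iff
$$t|i\notin F\ \text{ whenever }|r|\le i\le|t|,\qquad t(i)\notin M_{t|i}\cup\Lambda^*_{t|i}\ \text{ whenever }|r|\le i<|t|.$$
If $z$ is a leaf, also put $z\in V$. No other points belong to $V$. Then $z\in V$; if $z$ is a node, it is the root, and the only condition is $z\notin F$.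

**Step 7 ($V\cap O=\emptyset$).** Let $t\in V$ extend the root $r$; then $t\in\Omega$. If $t\in[t']$ with $t'\in F\cap H$, then the root of $t'$ is $r$, so $t'=t|i$ with $i\ge|r|$, contradicting $t|i\notin F$. If $t=w^\frown\lambda$ with $w\in H$, $\lambda\in\Lambda_w$, then $t\in F$, a contradiction. If $t\in[w^\frown(k,m)]$ with $w\in H$, $(k,m)\in M_w$, then the root of $w$ is $r$, so with $i=|w|$ we have $r\subseteq w=t|i$ and $t(i)\in M_{t|i}$, a contradiction. If $z$ is a leaf, then $z\notin O$, since $z\in\Omega\setminus F$ and $z$ extends no member of $H$. In particular $V\cap F=\emptyset$.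

It remains to show that $V$ is open. The main point is that forbidden nodes do not accumulate at points of $V$.

**Claim 1.** Let $p\in V$ and let $x_j=w_j{}^\frown(k'_j,m_j)\to p$ with bases $p_j\subseteq w_j\in H$. Then $(k_j',m_j)\in M_{w_j}$ for only finitely many $j$.

**Proof.** Suppose not; pass to a subsequence where it always holds. The sequence $((w_j\setminus p_j)\cup\{(k_j',m_j)\})_j=(x_j\setminus p_j)_j$ is null, say with witness $\gamma$. In particular $k'_j,m_j\to\infty$ and $m_j\in S_\gamma$ for almost all $j$. Our aim is to find $\alpha_j$ with $w_j{}^\frown\lambda(\alpha_j,m_j)\in F$ for infinitely many $j$ and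

> (3) $\big((w_j\setminus p_j)\cup\{\lambda(\alpha_j,m_j)\}\big)_j$ is null along these $j$.

As $p_j\subseteq w_j$, (3) gives $w_j{}^\frown\lambda(\alpha_j,m_j)\to p$ with bases $p_j$, hence $p\in F$. This contradicts $p\in V$. In (3), (N1) and (N2) are clear because $\lambda(\alpha_j,m_j)$ has the same level as $(k_j',m_j)$, and $(w_j\setminus p_j)_j$ is null; so only conflicts of $\lambda(\alpha_j,m_j)$ matter.

Case 1: $m_j\in Z_{w_j}$ for infinitely many $j$; pass to these. By the definition of $Z_{w_j}$ we can choose $\alpha_j\ge\gamma$ with $\lambda(\alpha_j,m_j)\in\Lambda_{w_j}$. If $\delta\le\gamma$, then $\alpha_j\ge\delta$, so $\lambda(\alpha_j,m_j)$ does not conflict with $\delta$. If $\delta>\gamma$, then $m_j\in S_\delta$ for almost all $j$ by (1). So (3) holds.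

Case 2: otherwise. Discarding finitely many $j$, for each $j$ there is $\theta_j=(w_j,\alpha_j,m_j)\in\Theta$ with $k'_j\in B_{\alpha_j}$, $k_j'\ge n_{\theta_j}$. Then $\lambda(\alpha_j,m_j)\in\Lambda_{w_j}$. As $m_j\to\infty$, each $\theta$ occurs only finitely often among the $\theta_j$, so $\#\theta_j\to\infty$. If (3) fails, then for some $\delta$ and infinitely many $j$ we have $\alpha_j<\delta$ and $m_j\notin S_\delta$. Since $(k_j',m_j)$ does not conflict with $\delta$ for almost all $j$, we get $k'_j\notin S_\delta$ for almost all of these $j$. If $\delta=\delta_l<\eta$, this contradicts (2) as soon as $\#\theta_j\ge l$. If $\delta\ge\eta$, then $k_j'\in S_\eta\subseteq^*S_\delta$, by (2), and $k'_j\to\infty$ give $k_j'\in S_\delta$ for almost all $j$, a contradiction. So (3) holds. $\square$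

**Claim 2.** $V$ is open.

**Proof.** Suppose $t_j\to p\in V$ with bases $p_j$ and, after passing to a subsequence, $t_j\notin V$ for all $j$. As $\Omega$ is open, we may assume $t_j\in\Omega$. First we show that the failure of $t_j\in V$ happens beyond the base. Precisely: for almost all $j$ the base $p_j$ extends a root, and there is $i\ge|p_j|$ such that either $t_j|i\in F$ (with $i>|p|$ if $p\in T$), or $i<|t_j|$ and $t_j(i)\in M_{t_j|i}\cup\Lambda^*_{t_j|i}$.

* Let $p\in T$. Then $p\in H$, $p_j=p$, and $t_j\supsetneq p$ has the same root as $p$. The conditions for $t_j\in V$ on $t_j|i=p|i$ with $i\le|p|$, and on $t_j(i)=p(i)$ with $i<|p|$, hold because $p\in V$. As $t_j\notin V$, some other condition fails.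
* Let $p=z$ be a leaf. For almost all $j$ the base $p_j$ is in $R$ and is the root of $t_j$. The assertion is then just $t_j\notin V$.
* Let $p=y^\frown\lambda(\beta,q)\ne z$ be a leaf. Then $p$ extends a root $r$, so $r\subseteq y\in H$; and $p_j=y^\frown(k_j,q)$ with $k_j\in B_\beta$, $k_j\to\infty$. Since $p\in V$, $\lambda(\beta,q)\notin\Lambda^*_y$, so $(k_j,q)\notin M_y$ for almost all $j$. That is, the condition on the entry $t_j(|y|)=(k_j,q)$ holds. The conditions on $t_j|i=p|i$ for $i\le|y|$ and on $t_j(i)=p(i)$ for $i<|y|$ hold since $p\in V$. So the failure occurs at some $i\ge|y|+1=|p_j|$.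

Passing to a subsequence, one of the following holds for all $j$, with $i=i_j\ge|p_j|$ and $w_j:=t_j|i_j\supseteq p_j$.

(A) $t_j|i_j\in F$ (and $i_j>|p|$ if $p\in T$). As $(t_j|i_j)\setminus p_j\subseteq t_j\setminus p_j$, we get $t_j|i_j\to p$. So $p\in F$, contradicting $p\in V$.

(B) $t_j(i_j)=(k_j',m_j)\in M_{w_j}$. Then $w_j\in H$, since $w_j$ is a node extending $p_j$, and $w_j{}^\frown(k_j',m_j)=t_j|(i_j+1)\to p$ with bases $p_j\subseteq w_j$. This contradicts Claim 1.

(C) $t_j(i_j)=\lambda(\beta_j,m_j)\in\Lambda^*_{w_j}$. A symbol of $L$ can only be a last entry, so $t_j=w_j{}^\frown\lambda(\beta_j,m_j)$ with $w_j\in H$. And $w_j{}^\frown(k,m_j)\to t_j$ as $k\to\infty$ in the infinite set $\{k\in B_{\beta_j}:(k,m_j)\in M_{w_j}\}$. By Lemma 2 there are $k'_j$ in these sets with $w_j{}^\frown(k_j',m_j)\to p$ with bases $p_j\subseteq w_j$. This contradicts Claim 1. $\square$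

So $V\ni z$ and $O\supseteq F$ are disjoint open sets. With Lemma 3(ii), $Y$ is regular Hausdorff. By Lemmas 2 and 3 and Proposition 1 it is Fréchet and separable, and $|Y|=|T|+|T\times L|=\omega_1$.

## 9. The dense set $D\subseteq X\times Y$

Let
$$D=\{(s^\frown m,\ t^\frown\lambda(\alpha,m)):\ s\in X,\ t\in T,\ \alpha<\omega_1,\ m\in S_\alpha\}\subseteq X\times Y .$$
The two arguments for the fans now work at every pair $(s,t)$.

**Step 1 ($D$ is dense, since the whole gap is unfilled).** Let $O\subseteq X$, $P\subseteq Y$ be nonempty open; pick $s\in O$ and $t\in P\cap T$. Put $M=\{m:s^\frown m\notin O\}$. For every $\varepsilon$, $M\cap I_\varepsilon$ is finite, since $s^\frown m\to s$ as $m\to\infty$ in $I_\varepsilon$ if $I_\varepsilon$ is infinite. For every $\alpha$ with $S_\alpha$ infinite, $t^\frown\lambda(\alpha,m)\to t$ as $m\to\infty$ in $S_\alpha$, by Example (i) in Section 6. Hence for every $\alpha$, $t^\frown\lambda(\alpha,m)\in P$ for almost all $m\in S_\alpha$. If $D\cap(O\times P)=\emptyset$, then for these $m$ we have $s^\frown m\notin O$, so $S_\alpha\subseteq^*M$ for all $\alpha$. Together with the finiteness of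 all $M\cap I_\varepsilon$ this contradicts (G).

**Step 2 (open sets that fill a countable part of the gap).** Let $D'\subseteq D$ be countable. Fix $\delta<\omega_1$ such that $\alpha<\delta$ for all $\lambda(\alpha,m)$ that occur as last entry of the second coordinate of a member of $D'$. For $s\in X$, $t\in T$ let
$$U(s)=\{x\in X:x\supseteq s,\ (x\setminus s)\cap S_\delta=\emptyset\},$$
$$W(t)=\{y\in Y:y\supseteq t,\ y\setminus t\text{ does not conflict with }\delta\}.$$
We show with (Op) that both are open.

Let $x_j\to x\in U(s)$. For some $\varepsilon$, $x_j\setminus x\subseteq I_\varepsilon$ for almost all $j$; also $\min(x_j\setminus x)\to\infty$, and $I_\varepsilon\cap S_\delta$ is finite. So $(x_j\setminus x)\cap S_\delta=\emptyset$, hence $x_j\in U(s)$, for almost all $j$.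

Let $y_j\to p\in W(t)$. If $p\in T$, then $y_j\setminus t=(p\setminus t)\cup(y_j\setminus p)$, the first part does not conflict with $\delta$, and by (N3) neither does the second for almost all $j$. If $p=y^\frown\lambda(\alpha,m)$ with $y_j\supseteq y^\frown(k_j,m)$, then $t\subseteq y$ as $t$ is a node, and $\lambda(\alpha,m)$ does not conflict with $\delta$. So either $m\in S_\delta$, or $\alpha\ge\delta$ and then $k_j\notin S_\delta$ for almost all $j$ by (B2). In both cases $(k_j,m)$ does not conflict with $\delta$ for almost all $j$. Nor do the elements of $y\setminus t$; for $y_j\setminus y^\frown(k_j,m)$ use (N3). So $y_j\in W(t)$ for almost all $j$.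

**Step 3 ($D'$ is nowhere dense).** Given nonempty open $O\subseteq X$, $P\subseteq Y$, pick $s\in O$, $t\in P\cap T$, and consider
$$\big((O\cap U(s))\setminus\{s\}\big)\times(P\cap W(t)).$$
It is open. It is nonempty, since $s\in O\cap U(s)$, $X$ has no isolated points, and $t\in P\cap W(t)$. Suppose it contained some $(s'^\frown m,\ t'^\frown\lambda(\alpha,m))\in D'$. Since $s\subsetneq s'^\frown m\in U(s)$, the last entry $m$ belongs to $(s'^\frown m)\setminus s$, so $m\notin S_\delta$. Since $t$ is a node, $\lambda(\alpha,m)\in(t'^\frown\lambda(\alpha,m))\setminus t$. It does not conflict with $\delta$, and $\alpha<\delta$, so $m\in S_\delta$. This is a contradiction. So every nonempty open box $O\times P$ contains a nonempty open set missing $D'$; that is, $D'$ is nowhere dense. Theorem A is proved. $\blacksquare$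

## 10. One space with a bad square, and countable factors

**Proof of Theorem B(1).** Let $X,Y$ be as in Theorem A and $Z=X\oplus Y$, the disjoint sum. It is separable, regular, Fréchet and of size $\omega_1$, and $X\times Y$ is (homeomorphic to) a clopen subspace of $Z^2$. Suppose $Z^2$ were SS, and let $D_n$ be arbitrary dense subsets of $X\times Y$. The sets $D_n\cup(Z^2\setminus(X\times Y))$ are dense in $Z^2$. Select finite subsets of them with dense union and intersect these with $X\times Y$. The result is finite subsets of the $D_n$ whose union is dense in the open set $X\times Y$. So $X\times Y$ would be SS, contradicting Theorem A. $\blacksquare$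

Theorem B(2) was proved in Section 3.

**Proof of Theorem B(3).** By the quoted theorem, under PFA all products of two countable Fréchet spaces are SS. If PFA is consistent, ZFC therefore cannot prove that some two countable regular Fréchet spaces have a product that is not SS, and Theorem A with both factors countable would give such spaces. $\blacksquare$

One can also see directly that the set $D$ of Theorem A has no analogue in a nonempty countable product: there $D$ would be a countable subset of itself, so it would be both dense and nowhere dense. The uncountability of $L$ is thus essential to this form of the statement.
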